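
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Parity of Cartan invariants of basic spin modules\\ of symmetric groups in characteristic $2$}


\begin{abstract}
Let $k$ be a field of characteristic $2$ and $\lambda=(n+1,n-1)$. We prove that the Cartan invariant $C_{\lambda\lambda}$ of $k\mathfrak S_{2n}$ is odd if and only if $n$ is even, which was conjectured by K\"ulshammer et al. The main tool is a family of invariant symmetric bilinear forms on projective indecomposable modules, indexed by classes of elements of square $1$. It yields a decomposition modulo $2$ of the Cartan matrix of every symmetric group, and the analogous parity statement for the modules $D^{(n+1,n)}$ of $k\mathfrak S_{2n+1}$.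
\end{abstract}

\section{Introduction}

\subsection*{The question}
Let $k$ be a field of characteristic $2$ and let $\mathfrak S_m$ be the symmetric group on $m$ letters. The simple $k\mathfrak S_m$-modules are the modules $D^\mu$, where $\mu$ runs over the \emph{$2$-regular} partitions of $m$, that is, those with distinct nonzero parts. For $2$-regular $\mu,\nu\vdash m$, the \emph{Cartan invariant} $C_{\mu\nu}$ is the multiplicity of $D^\nu$ as a composition factor of the projective cover $P(D^\mu)$ of $D^\mu$. The modules $D^\mu$ are absolutely simple, so these numbers do not change under field extension, and \emph{we assume from now on that $k$ is algebraically closed}.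

The following was conjectured by K\"ulshammer et al.\ \cite{MW}; we prove it.

\begin{theorem}\label{thm:main}
Let $n\ge1$ and $\lambda=(n+1,n-1)\vdash 2n$ (so $\lambda=(2)$ for $n=1$). The Cartan invariant $C_{\lambda\lambda}$ of $k\mathfrak S_{2n}$ is odd if and only if $n$ is even.
\end{theorem}

Let $S^\mu$ be the Specht module and $d_{\mu\nu}=[S^\mu:D^\nu]$ the decomposition number. Then
\begin{equation}\label{eq:DtD}
C_{\kappa\nu}=\sum_{\mu\vdash m}d_{\mu\kappa}d_{\mu\nu},
\end{equation}
so $C_{\lambda\lambda}$ is a sum of squares. Passing to the conjugate partition $\mu'$ multiplies the ordinary character by the sign, which is $1$ on elements of odd order. Hence $d_{\mu'\nu}=d_{\mu\nu}$, and modulo $2$ the terms for $\mu$ and $\mu'$ cancel unless $\mu=\mu'$. The parity of $C_{\lambda\lambda}$ thus depends only on the self-conjugate partitions.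

For $n=1$ we have $k\mathfrak S_2=P(k)$, of dimension $2$, and $C_{\lambda\lambda}=2$. For $n=2$ the normal Klein four-group acts trivially on all simple modules, so they are the trivial module $D^{(4)}$ and the two-dimensional module $D^{(3,1)}$ inflated from $\mathfrak S_3$. On the classes of $1$ and of a $3$-cycle their Brauer characters are $(1,1)$ and $(2,-1)$. The ordinary characters, labelled by $(4),(1^4),(2,2),(3,1),(2,1,1)$, restrict to $(1,1),(1,1),(2,-1),(3,0),(3,0)$. Reading off the decomposition numbers, we get the Cartan matrix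
\begin{equation}\label{eq:S4}
\begin{pmatrix}4&2\\2&3\end{pmatrix}\qquad\text{in the order } D^{(4)},\,D^{(3,1)} .
\end{equation}
Here the only self-conjugate partition is $(2,2)$; it contributes $1$ to $C_{\lambda\lambda}$, and $C_{\lambda\lambda}=3$ is odd.

When $n$ is odd, we shall see that $D^\lambda$ is not a composition factor of $S^\mu$ for any self-conjugate $\mu$, so $C_{\lambda\lambda}$ is even. When $n$ is even one would have to count the self-conjugate $\mu$ with $d_{\mu\lambda}$ odd. We avoid decomposition numbers and work with characters of projective modules.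

\subsection*{Results}
Let $\mathrm{DO}(m)$ be the set of partitions of $m$ into distinct odd parts. Let $x_\alpha\in\mathfrak S_m$ have cycle type $\alpha$, let $\ell(\alpha)$ be the number of parts of $\alpha$, and let $\Phi_\mu$ be the Brauer character of $P(D^\mu)$. Theorem~\ref{thm:main} is the case of even $m$ in the first assertion of the next theorem.

\begin{theorem}\label{thm:A}
Let $\lambda=(n+1,n-1)\vdash m=2n$ with $n\ge1$, or $\lambda=(n+1,n)\vdash m=2n+1$ with $n\ge0$. Then $C_{\lambda\lambda}$ is odd if and only if $m\not\equiv2\pmod4$. Moreover: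
\begin{enumerate}
\item[(1)] if $m$ is odd, then $C_{\lambda\nu}\equiv\delta_{\lambda\nu}\pmod2$ for all $\nu$;
\item[(2)] if $m\equiv2\pmod4$, then every Cartan invariant in the block of $D^\lambda$ is even, so $C_{\lambda\nu}$ is even for all $\nu$;
\item[(3)] if $m\equiv0\pmod4$, then $C_{\lambda\lambda}$ is odd, and $\Phi_\lambda(x_\alpha)$ is even for all $\alpha\in\mathrm{DO}(m)$ with $\ell(\alpha)\ne2$.
\end{enumerate}
\end{theorem}

Every $D^\mu$ is self-dual, so it carries a nondegenerate $\mathfrak S_m$-invariant bilinear form $b_{D^\mu}$, unique up to a scalar (both facts are recalled in Section~\ref{sec:facts}). Let $\mathcal T(\mu)$ be the set of all integers $j$ with $0\le j\le m/2$ such that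
\[
b_{D^\mu}(tw,w)\neq0\ \text{ for some } w\in D^\mu,\qquad\text{where } t \text{ has cycle type } (2^j,1^{m-2j}).
\]
The choice of $t$ in its class is immaterial, because $b_{D^\mu}(gtg^{-1}w,w)=b_{D^\mu}(tg^{-1}w,g^{-1}w)$. If $j\in\mathcal T(\mu)$, we say that $t$ is \emph{detected} by $D^\mu$.

\begin{theorem}\label{thm:B}
Let $\mu,\nu$ be $2$-regular partitions of $m$.
\begin{enumerate}
\item[(1)] $\mathcal T(\mu)\ne\emptyset$.
\item[(2)] If $j\in\mathcal T(\mu)$, then $\Phi_\mu(x_\alpha)$ is even for all $\alpha\in\mathrm{DO}(m)$ with $\ell(\alpha)\neq m-2j$.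
\item[(3)] If $C_{\mu\nu}$ is odd, then $\mathcal T(\mu)=\mathcal T(\nu)=\{j\}$ for a single $j$, and
\[
C_{\mu\nu}\equiv\sum_{\alpha\in\mathrm{DO}(m),\ \ell(\alpha)=m-2j}\Phi_\mu(x_\alpha)\Phi_\nu(x_\alpha)\pmod2 .
\]
\end{enumerate}
So, modulo $2$, the Cartan matrix of $k\mathfrak S_m$ is a direct sum of pieces indexed by the numbers of parts of the partitions in $\mathrm{DO}(m)$, together with zero rows and columns.
\end{theorem}

Section~\ref{sec:facts} shows that the parity of $C_{\mu\nu}$ depends only on the values $\Phi_\mu(x_\alpha)$, $\Phi_\nu(x_\alpha)$ with $\alpha\in\mathrm{DO}(m)$. Section~\ref{sec:example} treats $\mathfrak S_4$ by hand and isolates what is missing in general. Section~\ref{sec:forms} supplies it and proves Theorem~\ref{thm:B}. Section~\ref{sec:spin} constructs $D^\lambda$ from a Clifford algebra, and Section~\ref{sec:proofs} proves Theorem~\ref{thm:A}.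

\section{Characters and the classes of odd centralizer order}\label{sec:facts}

Write $G=\mathfrak S_m$, $A=kG$ and $J=J(A)$. Elements of odd order are called \emph{$2$-regular}. Let $\varphi_\mu$ be the Brauer character of $D^\mu$. If $x$ is $2$-regular, then $x^j$ has the same cycle type as $x$ for every $j$ prime to the order of $x$. Hence Brauer characters of $kG$-modules have Galois-invariant values, which are therefore \emph{rational integers}, and $\varphi_\mu(x^{-1})=\varphi_\mu(x)$, so all $D^\mu$ are \emph{self-dual}. By Schur's lemma the invariant bilinear forms on $D=D^\mu$ form a one-dimensional space. If $b_D\ne0$ is one of them, its radical is a proper submodule of the simple module $D$, so $b_D$ is nondegenerate. Moreover $b_D(y,x)=c\,b_D(x,y)$ with $c^2=1$, so $c=1$: the form is symmetric.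

Let $\ell(x)$ be the number of cycles of $x$, fixed points included. If $x$ is $2$-regular, all its cycles have odd length, so the total size of a set of cycles is congruent modulo $2$ to the number of cycles in it; in particular $\ell(x)\equiv m\pmod2$. If $x$ has $m_a$ cycles of length $a$, then $|C_G(x)|=\prod_a a^{m_a}m_a!$. For $2$-regular $x$ this is odd if and only if all $m_a\le1$, that is, if and only if $x$ has type in $\mathrm{DO}(m)$.

\begin{lemma}\label{lem:invert}
Every $2$-regular $x\in G$ is inverted by some $s\in G$ with $s^2=1$ and exactly $\ell(x)$ fixed points.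
\end{lemma}
\begin{proof}
On each cycle $(c_0\,c_1\cdots c_{a-1})$ of $x$ let $s$ send $c_i$ to $c_{-i}$, with indices modulo $a$. This inverts the cycle, and since $a$ is odd, $c_0$ is the only fixed point on it.
\end{proof}

Two elements of square $1$ in $G$ are conjugate if and only if they have the same number of fixed points. So Lemma~\ref{lem:invert} turns the number of cycles of $x$ into the conjugacy class of an inverting element.

We use the following standard facts. Sums over $x$ run over representatives of the $2$-regular classes, and $\mathbb Z_{(2)}$ is the ring of rationals with odd denominator.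

\smallskip\noindent\textbf{(F1) Orthogonality.} As all values are real,
\begin{gather}
C_{\mu\nu}=\sum_x\frac{\Phi_\mu(x)\Phi_\nu(x)}{|C_G(x)|},\label{eq:cartan}\\
\sum_x\frac{\Phi_\mu(x)\varphi_\nu(x)}{|C_G(x)|}=\delta_{\mu\nu}.\label{eq:orth}
\end{gather}

\noindent\textbf{(F2) Divisibility.} $\Phi_\mu(x)/|C_G(x)|\in\mathbb Z_{(2)}$ for $2$-regular $x$. Indeed, let $Q$ be a Sylow $2$-subgroup of $C_G(x)$. The eigenspaces of $x$ on $P(D^\mu)$ are direct summands of $P(D^\mu)$ as a $kQ$-module, so they are projective, hence free, over $kQ$. So all their dimensions are divisible by $|Q|$, and $\Phi_\mu(x)/|Q|$ is an algebraic integer. Being rational, it is an integer. Finally $|C_G(x)|/|Q|$ is odd.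

\smallskip\noindent\textbf{(F3) Independence modulo $2$.} The functions $\varphi_\mu\bmod2$ on $2$-regular elements are linearly independent over $\mathbb F_2$. Indeed, the trace functions of nonisomorphic simple $kG$-modules are linearly independent over $k$. The trace of $g$ equals that of its $2'$-part, because the $2$-part acts unipotently and commutes with it. On a $2$-regular element the trace is $\varphi_\mu$ reduced modulo $2$.

\smallskip\noindent\textbf{(F4) Young permutation modules and dominance.} Let $M^\kappa$ be the Young permutation module. If $D^\mu$ is a composition factor of $M^\kappa$, then $\mu\trianglerighteq\kappa$. If $\kappa$ is $2$-regular, $D^\kappa$ occurs in $M^\kappa$ exactly once. Indeed, Young's rule gives $[M^\kappa:D^\mu]=\sum_{\nu\trianglerighteq\kappa}K_{\nu\kappa}d_{\nu\mu}$ with Kostka numbers $K_{\nu\kappa}$ and $K_{\kappa\kappa}=1$. Moreover $d_{\nu\mu}\neq0$ implies $\mu\trianglerighteq\nu$, and $d_{\mu\mu}=1$ for $2$-regular $\mu$ \cite[\S12]{James}.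

\begin{lemma}\label{lem:DO}
$C_{\mu\nu}\equiv\sum_{\alpha\in\mathrm{DO}(m)}\Phi_\mu(x_\alpha)\Phi_\nu(x_\alpha)\pmod2$. In particular $C_{\mu\mu}\equiv\sum_{\alpha\in\mathrm{DO}(m)}\Phi_\mu(x_\alpha)\pmod2$.
\end{lemma}
\begin{proof}
By (F2), the $x$-term of \eqref{eq:cartan} is
\[
\frac{\Phi_\mu(x)}{|C_G(x)|}\cdot\frac{\Phi_\nu(x)}{|C_G(x)|}\cdot|C_G(x)|\in|C_G(x)|\,\mathbb Z_{(2)} .
\]
It vanishes modulo $2\mathbb Z_{(2)}$ unless $|C_G(x)|$ is odd, that is, unless $x$ has type in $\mathrm{DO}(m)$; and then the denominator $|C_G(x)|$ in \eqref{eq:cartan} is $\equiv1$. For $\mu=\nu$ use $a^2\equiv a\pmod2$.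
\end{proof}

\section{The case $\mathfrak S_4$ and what it suggests}\label{sec:example}

Let $m=4$ and $\lambda=(3,1)$. By \eqref{eq:S4}, $\Phi_\lambda=2\varphi_{(4)}+3\varphi_\lambda$ takes the values $8$ at $1$ and $-1$ at a $3$-cycle. We now find the parity without knowing \eqref{eq:S4}. Since $\mathrm{DO}(4)=\{(3,1)\}$, Lemma~\ref{lem:DO} says $C_{\lambda\lambda}\equiv\Phi_\lambda(x_{(3,1)})$. The relation \eqref{eq:orth} for $\mu=\nu=\lambda$ reads
\[
1=\frac{\Phi_\lambda(1)}{24}\cdot2+\frac{\Phi_\lambda(x_{(3,1)})}{3}\cdot(-1).
\]
The first quotient is in $\mathbb Z_{(2)}$ by (F2), so modulo $2\mathbb Z_{(2)}$ we get $1\equiv\Phi_\lambda(x_{(3,1)})$ and $C_{\lambda\lambda}$ is odd.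

Two things made this work: among the $2$-regular elements, $\varphi_\lambda$ is odd exactly at those with two cycles, and their classes are exactly the ones in Lemma~\ref{lem:DO}. The first property holds for all $n$ (Proposition~\ref{prop:spin}). As to the second, let $n$ be even. If $a,b$ are odd with $a+b=2n$, then $a\ne b$, so all types with two cycles lie in $\mathrm{DO}(2n)$. Conversely, the number of parts of $\alpha\in\mathrm{DO}(2n)$ is even, and four distinct odd parts have sum at least $1+3+5+7=16$. So for $n=2,4,6$ the same argument suffices. At $n=8$ the partition $(7,5,3,1)$ enters Lemma~\ref{lem:DO}. It is invisible to \eqref{eq:orth} modulo $2$, since $\varphi_\lambda$ is even there. \emph{We must show that $\Phi_\lambda(x_\alpha)$ is even when $\ell(\alpha)\ne2$.}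

To see how the number of cycles can be detected, return to $D=D^{(3,1)}$, the space of sum-zero vectors in $k^3$ on which $\mathfrak S_4$ acts through $\mathfrak S_3$. Its form is $b_D(v,w)=\sum_i v_iw_i$, which is nondegenerate on $D$ since $(1,1,1)\notin D$. If $t$ is $1$ or a double transposition, then $t$ acts trivially and
\[
b_D(tw,w)=w_1^2+w_2^2+w_3^2=(w_1+w_2+w_3)^2=0 .
\]
If $t$ is a transposition acting as $(1\,2)\in\mathfrak S_3$, then $b_D(tw,w)=2w_1w_2+w_3^2=w_3^2$, which is not identically $0$. So $\mathcal T((3,1))=\{1\}$: only transpositions are detected. They are the elements of square $1$ with two fixed points, and these are the elements that Lemma~\ref{lem:invert} provides for inverting a $2$-regular element with two cycles. At $x=1$, inverted by $s=1$, the form $b_D(sv,w)$ is alternating, and accordingly $\dim D$ is even. At a $3$-cycle the value of $\varphi_D$ is odd.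

The plan is to transfer this behavior from $D$ to $P(D)$. The smallest instance is $\mathfrak S_2=\{1,t\}$, where $P(k)=k\mathfrak S_2$. For $x=x_1\cdot1+x_t\,t$ and $y=y_1\cdot1+y_t\,t$ consider the invariant nondegenerate forms $b_1(x,y)=x_1y_1+x_ty_t$ and $b_t(x,y)=x_1y_t+x_ty_1$. Then
\[
b_1(x,x)=(x_1+x_t)^2,\quad b_1(tx,x)=0,\qquad b_t(x,x)=0,\quad b_t(tx,x)=(x_1+x_t)^2 .
\]
Each form detects one class of elements of square $1$ and no other. In general $kG$ has such a form $b_t$ for every $t$ with $t^2=1$. The difficulty is whether $b_t$ is nondegenerate on a summand isomorphic to $P(D)$. We shall see that, if $t$ is detected by $D$, a suitable choice of the summand guarantees this.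

\section{Invariant forms on projective covers}\label{sec:forms}

\begin{lemma}\label{lem:parity}
Let $V$ be a $kG$-module with a nondegenerate $G$-invariant symmetric bilinear form $b$. Let $x\in G$ have odd order and let $s\in G$ satisfy $s^2=1$ and $sxs=x^{-1}$. If $b(sv,v)=0$ for all $v\in V$, then the Brauer character of $V$ at $x$ is even.
\end{lemma}
\begin{proof}
Let $V_\xi$ be the $\xi$-eigenspace of $x$; since $x$ has odd order, $V$ is the direct sum of the $V_\xi$. For $v\in V_\xi$ and $w\in V_\eta$ invariance gives $b(v,w)=b(xv,xw)=\xi\eta\,b(v,w)$, so $V_\xi$ is orthogonal to all $V_\eta$ with $\eta\ne\xi^{-1}$, and $b$ pairs $V_{\xi^{-1}}$ and $V_\xi$ perfectly. From $xs=sx^{-1}$ we get $sV_\xi=V_{\xi^{-1}}$. Hence $\beta(v,w)=b(sv,w)$ is a nondegenerate form on $V_\xi$, and $\beta(v,v)=0$ for all $v$ by hypothesis. A space with a nondegenerate alternating form has even dimension. So all $\dim V_\xi$ are even, and the Brauer character at $x$ is twice an algebraic integer. Being a rational integer, it is even.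
\end{proof}

The lemma will be applied to $D$ in contrapositive form, which yields an element $t$ detected by $D$, and directly to $P(D)$ with the form provided by the next proposition.

\begin{proposition}\label{prop:form}
Let $D$ be a simple $kG$-module, let $t\in G$ with $t^2=1$, and suppose $b_D(tw,w)\ne0$ for some $w\in D$. Then $P(D)$ carries a nondegenerate $G$-invariant symmetric bilinear form $b$ such that $b(sv,v)=0$ for all $v\in P(D)$ and all $s\in G$ with $s^2=1$ that are not conjugate to $t$.
\end{proposition}
\begin{proof}
\emph{The form on $A$.} Let $a\mapsto a^o$ be the anti-automorphism of $A$ with $g^o=g^{-1}$ for $g\in G$, and let $\tau(a)$ be the coefficient of $1$ in $a$. Then $\tau(ab)=\tau(ba)$, $\tau(a^o)=\tau(a)$, and $(a,b)\mapsto\tau(ab)$ is nondegenerate. Put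
\[
b_t(x,y)=\tau(t\,x^oy)\qquad(x,y\in A).
\]
As $(gx)^o(gy)=x^oy$ for $g\in G$, this form is invariant under left multiplication by $G$. It is symmetric, because
\[
\tau(t\,y^ox)=\tau\bigl((t\,y^ox)^o\bigr)=\tau(x^oy\,t)=\tau(t\,x^oy).
\]
Let $s^2=1$. For $g,h\in G$ we have $b_t(sg,h)=\tau(tg^{-1}sh)$, which is $1$ if $h=sgt$ and $0$ otherwise. Hence for $x=\sum_g x_gg$ with $x_g\in k$,
\[
b_t(sx,x)=\sum_{g\in G}x_gx_{sgt}=\sum_{g:\ g^{-1}sg=t}x_g^2 .
\]
For the second equality, note that $g\mapsto sgt$ is a permutation of $G$ whose square is the identity. The two terms belonging to a $2$-element orbit are equal and cancel in characteristic $2$, and the fixed points are the $g$ with $g^{-1}sg=t$. If $s$ is not conjugate to $t$, there are none and $b_t(sx,x)=0$. This property passes to every submodule of $A$. It remains to find a left ideal $Ae\cong P(D)$ on which $b_t$ is nondegenerate.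

\emph{The idempotent.} Since $w\ne0$, we may choose $u\in D$ with $b_D(w,u)=1$. The map $y\mapsto b_D(w,y)u$ is an idempotent of rank one in $\operatorname{End}_k(D)$. Extend it by $0$ on the other simple components of $A/J$ and lift it to an idempotent $e\in A$. Then $e$ is primitive and $Ae\cong P(D)$. Since $b_D(ax,y)=b_D(x,a^oy)$ for $a\in A$ and $x,y\in D$, the actions of $e$ and $e^o$ on $D$ are
\[
ey=b_D(w,y)\,u,\qquad e^oy=b_D(u,y)\,w ,
\]
the second because $b_D(ex,y)=b_D(w,x)b_D(u,y)=b_D(x,b_D(u,y)w)$.

\emph{Where $b_D(tw,w)\ne0$ enters.} Put $f=te^ot$ and $z=ef$. Since $t^2=1$, the map $a\mapsto ta^ot$ is an anti-automorphism of $A$, so $f$ is a primitive idempotent. For $y\in D$ we have $fy=b_D(u,ty)\,tw$, hence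
\[
zy=b_D(u,ty)\,b_D(w,tw)\,u .
\]
By hypothesis this is not zero for all $y$. So $z$ acts nontrivially on the simple module $D$, and $z\notin J$.

Consider the homomorphism $Ae\to Af$, $a\mapsto az$, between indecomposable projective modules. Its image contains $ez=z\notin J$, so it is not contained in the unique maximal submodule $Jf$ of $Af$. The map is therefore surjective; it splits because $Af$ is projective; and since $Ae$ is indecomposable, it is an isomorphism.

\emph{Nondegeneracy.} For $x,y\in A$,
\[
b_t(xe,ye)=\tau(t\,e^ox^o\,ye)=\tau(x^o\,ye\,te^o).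
\]
As $x^o$ is arbitrary, $ye$ lies in the radical of $b_t|_{Ae}$ if and only if $ye\,te^o=0$. Multiplying on the right by the unit $t$, this says $ye\,te^ot=(ye)z=0$, and by injectivity of $a\mapsto az$ on $Ae$ it says $ye=0$. So $b=b_t|_{Ae}$ is nondegenerate.
\end{proof}

\begin{corollary}\label{cor:transfer}
Let $\mu\vdash m$ be $2$-regular.
\begin{enumerate}
\item[(a)] If $x$ is $2$-regular and $\varphi_\mu(x)$ is odd, then $\frac12(m-\ell(x))\in\mathcal T(\mu)$.
\item[(b)] If $j\in\mathcal T(\mu)$, then $\Phi_\mu(x_\alpha)$ is even for all $\alpha\in\mathrm{DO}(m)$ with $\ell(\alpha)\ne m-2j$.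
\end{enumerate}
In particular, if $x$ is $2$-regular and $\varphi_\mu(x)$ is odd, then $\Phi_\mu(x_\alpha)$ is even for all $\alpha\in\mathrm{DO}(m)$ with $\ell(\alpha)\ne\ell(x)$.
\end{corollary}
\begin{proof}
(a) By Lemma~\ref{lem:invert}, $x$ is inverted by some $t$ with $t^2=1$ and $\ell(x)$ fixed points; this $t$ has $\frac12(m-\ell(x))$ cycles of length $2$. By Lemma~\ref{lem:parity} for $(D^\mu,b_{D^\mu})$, the function $w\mapsto b_{D^\mu}(tw,w)$ is not identically $0$.

(b) Let $t$ have cycle type $(2^j,1^{m-2j})$ and take the form $b$ of Proposition~\ref{prop:form} on $P(D^\mu)$. By Lemma~\ref{lem:invert}, $x_\alpha$ is inverted by some $s$ with $s^2=1$ and $\ell(\alpha)$ fixed points. Since $\ell(\alpha)\neq m-2j$, $s$ is not conjugate to $t$, so $b(sv,v)=0$ for all $v$. Lemma~\ref{lem:parity} for $(P(D^\mu),b)$ shows that $\Phi_\mu(x_\alpha)$ is even.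

The last assertion follows by taking $j=\frac12(m-\ell(x))$ in (b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) By (F3), $\varphi_\mu$ is odd at some $2$-regular $x$; apply Corollary~\ref{cor:transfer}(a). (2) is Corollary~\ref{cor:transfer}(b). (3) If $C_{\mu\nu}$ is odd, then by Lemma~\ref{lem:DO} there is $\alpha\in\mathrm{DO}(m)$ with $\Phi_\mu(x_\alpha)$ and $\Phi_\nu(x_\alpha)$ both odd. By (2), every element of $\mathcal T(\mu)\cup\mathcal T(\nu)$ equals $j=\frac12(m-\ell(\alpha))$. Both sets are nonempty by (1), so both are $\{j\}$. The congruence follows from Lemma~\ref{lem:DO}, since by (2) the terms with $\ell(\alpha)\ne m-2j$ are even.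

For the last assertion, group the $\mu$ with $\mathcal T(\mu)=\{j\}$ and $m-2j=\ell(\alpha)$ for some $\alpha\in\mathrm{DO}(m)$ according to the number $m-2j$. By (3) and its proof, an odd $C_{\mu\nu}$ occurs only for $\mu,\nu$ in the same group, and the rows and columns of all other $\mu$ are even.
\end{proof}

\begin{remark}
For the trivial module, $b(tw,w)=b(w,w)$ for every $t$, so $\mathcal T((m))=\{0,1,\dots,\lfloor m/2\rfloor\}$. If $m\ge2$, this set has more than one element, and by Theorem~\ref{thm:B}(3) all $C_{(m)\nu}$ are even; compare the first row of \eqref{eq:S4}.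
\end{remark}

\section{The basic spin modules}\label{sec:spin}

To use Corollary~\ref{cor:transfer} we must know where $\varphi_\lambda$ is odd. The module $D^\lambda$ is a \emph{basic spin module}: $\mathfrak S_m$ acts on it through the units of a Clifford algebra, and this determines $\varphi_\lambda$ up to signs.

\begin{proposition}\label{prop:spin}
Let $\lambda=(n+1,n-1)$, $m=2n$ with $n\ge1$, or $\lambda=(n+1,n)$, $m=2n+1$ with $n\ge0$. For $2$-regular $x$,
\[
\varphi_\lambda(x)^2=\begin{cases}2^{\ell(x)-2}&\text{if }m=2n,\\ 2^{\ell(x)-1}&\text{if }m=2n+1.\end{cases}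
\]
So $\varphi_\lambda(x)$ is odd if and only if $\ell(x)=2$ (for $m=2n$), respectively $x$ is an $m$-cycle (for $m=2n+1$). Moreover, if $m=2n$, then the sum of all transpositions acts on $D^\lambda$ as the scalar $n\in k$.
\end{proposition}

The proof first constructs a simple module $B$ with these properties and then identifies it with $D^\lambda$.

\subsection*{Construction of $B$}
Let $r=\lfloor(m-1)/2\rfloor$ and let $\mathcal A$ be the $k$-algebra with generators $y_2,\dots,y_{2r+1}$ and relations
\[
y_i^2=1,\qquad y_iy_j+y_jy_i=1\quad(i\neq j).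
\]
This is the Clifford algebra of the quadratic form $q$ on $k^{2r}$ with $q=1$ on the standard basis vectors and polar form $f(v,w)=q(v+w)-q(v)-q(w)$ equal to $1$ on any two distinct ones. So $\dim\mathcal A=2^{2r}$, and the ordered products of distinct $y_i$ form a basis. The matrix of $f$ is $N-I$, where $N$ is the all-ones matrix of size $2r$, and in characteristic $2$
\[
(N-I)^2=2rN-2N+I=I ,
\]
so $f$ is nondegenerate.

Such a Clifford algebra is a full matrix algebra. Indeed, $f$ is alternating, so the space decomposes into $r$ planes that are mutually orthogonal for $f$ and on which $f$ is nondegenerate. Vectors of different planes commute in $\mathcal A$ (the characteristic is $2$), so $\mathcal A$ is the tensor product of the Clifford algebras of the planes. In each plane there is $a\ne0$ with $q(a)=0$, since $k$ is algebraically closed. Choose $b$ in the plane with $f(a,b)=1$ and replace $b$ by $b+q(b)a$. Then $a^2=b^2=0$ and $ab+ba=1$, and sending $a,b$ to the matrix units $E_{12},E_{21}$ identifies the four-dimensional algebra of the plane with $M_2(k)$. So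
\[
\mathcal A\cong\operatorname{End}_k(B),\qquad\dim B=2^r .
\]

Next we produce one element $y_i\in\mathcal A$ for each $i\in\{1,\dots,m\}$. Put $y_1=0$. If $m=2n+1$, then $2r+1=m$ and nothing is missing. If $m=2n$, then $2r+1=2n-1$ and we put
\[
y_{2n}=n+\sum_{i=2}^{2n-1}y_i .
\]
The constant $n$ is chosen so that $y_{2n}^2=1$: in $k$,
\[
y_{2n}^2=n^2+(2n-2)+\tbinom{2n-2}{2}=n+(n-1)(2n-3)=n+(n-1)=1 .
\]
For $2\le j\le2n-1$ the anticommutator of $y_{2n}$ with $y_j$ is $2ny_j+2y_j^2+(2n-3)=1$. So $y_i^2=1$ and $y_iy_j+y_jy_i=1$ for all distinct $i,j\in\{2,\dots,m\}$.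

For distinct $i,j\in\{1,\dots,m\}$ let $x_{ij}=y_i+y_j$. Then $x_{ij}=x_{ji}$ and $x_{ij}^2=1$ in all cases: the square is $1+1+1$ if $i,j\ge2$, and $y_j^2=1$ if $i=1$. For distinct $i,j,l$, squaring $x_{ij}+x_{jl}=x_{il}$ gives $x_{ij}x_{jl}+x_{jl}x_{ij}=1$. Therefore
\begin{equation}\label{eq:braid}
x_{ij}x_{jl}x_{ij}=(1+x_{jl}x_{ij})x_{ij}=x_{ij}+x_{jl}=x_{il},
\end{equation}
and by symmetry $x_{jl}x_{ij}x_{jl}=x_{il}$. For disjoint $\{i,j\}$ and $\{l,q\}$ the element $x_{ij}x_{lq}+x_{lq}x_{ij}$ is a sum of four ones, or of two ones if one index is $1$; so it is $0$. Thus the $x_{i,i+1}$ satisfy the Coxeter relations, and $(i\;i{+}1)\mapsto x_{i,i+1}$ defines a homomorphism $\mathfrak S_m\to\mathcal A^\times$. It sends every transposition $(i\,j)$ to $x_{ij}$: for $i<j<m$, $(i\;j{+}1)=(j\;j{+}1)(i\,j)(j\;j{+}1)$, and the relation $x_{jl}x_{ij}x_{jl}=x_{il}$ with $l=j+1$ gives the induction step. The image contains all $y_i=x_{1i}$ with $i\ge2$, which generate $\mathcal A$. So $B$ is a simple $k\mathfrak S_m$-module.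

If $m=2n$, then
\begin{equation}\label{eq:sumy}
\sum_{i=1}^{2n}y_i=n+2\sum_{i=2}^{2n-1}y_i=n ,
\end{equation}
and the sum of all transpositions acts on $B$ as
\[
\sum_{i<j}(y_i+y_j)=(2n-1)\sum_{i=1}^{2n}y_i=n .
\]

\subsection*{The Brauer character of $B$}
The group $\mathfrak S_m$ acts on $\mathcal A$ by conjugation, through the homomorphism $\mathfrak S_m\to\mathcal A^\times$, and as a module $\mathcal A\cong\operatorname{End}_k(B)\cong B\otimes B^*$. At a $2$-regular $x$ its Brauer character is $\varphi_B(x)\varphi_B(x^{-1})=\varphi_B(x)^2$. We compute it from a filtration whose factors are exterior powers.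

Let $\mathcal A_d$ be the span of the products of at most $d$ of the $y_i$, so $\mathcal A_0=k$ and $\mathcal A_d=(\mathcal A_1)^d$ for $d\ge1$. Since $x_{ij}$ is the image of $(i\,j)$, conjugation by (the image of) $g\in\mathfrak S_m$ sends $x_{ij}$ to $x_{gi,gj}$. So conjugation preserves $\mathcal A_1$, which is spanned by $1$ and the $x_{ij}$, and hence all $\mathcal A_d$. For $v,w\in\mathcal A_1$ both $v^2$ and $vw+wv$ lie in $\mathcal A_0$. Consequently, for $d\ge1$, the map
\[
(v_1,\dots,v_d)\longmapsto v_1\cdots v_d+\mathcal A_{d-1}
\]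
on $(\mathcal A_1)^{\times d}$ depends only on the $v_i$ modulo $\mathcal A_0$ and is alternating: interchanging neighbors changes a product by an element of $\mathcal A_{d-2}$, and a product with two equal neighbors lies in $\mathcal A_{d-2}$. It induces an equivariant surjection $\Lambda^d(\mathcal A_1/\mathcal A_0)\to\mathcal A_d/\mathcal A_{d-1}$ for each $d\ge1$, and for $d=0$ both sides are $k$, with $\mathcal A_{-1}=0$. Since $\dim\mathcal A_1/\mathcal A_0=2r$ and $\sum_d\dim\Lambda^d(\mathcal A_1/\mathcal A_0)=2^{2r}=\dim\mathcal A$, all these surjections are isomorphisms.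

Let $S\subset k^m$ be the sum-zero submodule of the natural permutation module; it is spanned by the $e_i+e_j$. The linear map with $e_i\mapsto y_i$ sends $e_i+e_j$ to $x_{ij}$, so it induces an equivariant surjection $S\to\mathcal A_1/\mathcal A_0$. If $m=2n+1$, both sides have dimension $2n$ and this is an isomorphism. If $m=2n$, the dimensions are $2n-1$ and $2n-2$. The kernel is spanned by the fixed vector $\sum_ie_i\in S$, which is sent to $n\in\mathcal A_0$ by \eqref{eq:sumy}. Since $k^m/S$ is trivial, $\mathcal A_1/\mathcal A_0$ has the Brauer character of $k^m$ minus one ($m$ odd) or two ($m$ even) trivial characters.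

For any $kG$-module $W$, the Brauer character of $\bigoplus_d\Lambda^d(W)$ at $x$ is $\prod(1+\zeta)$ over the lifted eigenvalues $\zeta$ of $x$ on $W$. On $k^m$ a cycle of odd length $a$ contributes all $a$-th roots of unity, and putting $X=-1$ in $X^a-1=\prod(X-\zeta)$ gives $\prod_{\zeta^a=1}(1+\zeta)=2$. Removing a trivial character divides the product by $2$. Hence $\mathcal A$ has Brauer character $2^{\ell(x)-1}$ for $m$ odd and $2^{\ell(x)-2}$ for $m$ even. This is the asserted formula, with $B$ in place of $D^\lambda$. The statement on oddness follows from it.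

\subsection*{Identification of $B$ with $D^\lambda$}
We write the function $\varphi_B^2$ as a sum of permutation characters. Let $\pi_{(m-i,i)}$ be the character of $M^{(m-i,i)}$, the permutation module on $i$-element subsets. For $2$-regular $x$, $\pi_{(m-i,i)}(x)$ is the number of sets of cycles of $x$ of total size $i$, and this total size is congruent modulo $2$ to the number of cycles chosen.

If $m=2n$, then $\sum_{1\le q\le n,\ q\text{ odd}}\pi_{(n+q,n-q)}(x)$ counts the $x$-invariant subsets of size less than $n$ and not congruent to $n$ modulo $2$. By complementation this is half the number of all invariant subsets of size $\not\equiv n$, that is, half the number of sets of cycles of cardinality $\not\equiv n\pmod2$, which is $\frac12\cdot2^{\ell(x)-1}=2^{\ell(x)-2}$. If $m=2n+1$, then $\sum_{j=0}^n\pi_{(n+1+j,n-j)}(x)$ counts the invariant subsets of size at most $n$. By complementation this is half of all, namely $2^{\ell(x)-1}$.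

Let $M$ be the direct sum of the Young permutation modules that occur. In both cases its Brauer character is $\varphi_B(x)^2\equiv\varphi_B(x)\pmod2$ for all $2$-regular $x$. By (F3), $[B:D^\mu]\equiv[M:D^\mu]\pmod2$ for all $\mu$. By (F4), $[M:D^\lambda]=1$: the module $D^\lambda$ occurs once in $M^\lambda$, and not in the other summands $M^\kappa$, because their $\kappa$ strictly dominate $\lambda$. So $[B:D^\lambda]$ is odd. Since $B$ is simple, $B\cong D^\lambda$. This proves Proposition~\ref{prop:spin}. \qed

\section{Proof of Theorems \ref{thm:main} and \ref{thm:A}}\label{sec:proofs}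

\subsection*{The case $m\equiv0\pmod4$}
Let $m=2n$ with $n\ge2$ even. By Proposition~\ref{prop:spin}, $\varphi_\lambda$ is odd at an element of type $(2n-1,1)$. By Corollary~\ref{cor:transfer}, $\Phi_\lambda(x_\alpha)$ is even for all $\alpha\in\mathrm{DO}(2n)$ with $\ell(\alpha)\ne2$, which is the second assertion of Theorem~\ref{thm:A}(3). With Lemma~\ref{lem:DO},
\begin{equation}\label{eq:two}
C_{\lambda\lambda}\equiv\sum_{\alpha\in\mathrm{DO}(2n),\ \ell(\alpha)=2}\Phi_\lambda(x_\alpha)\pmod2 .
\end{equation}
Now reduce \eqref{eq:orth} with $\mu=\nu=\lambda$ modulo $2\mathbb Z_{(2)}$. Since $\Phi_\lambda(x)/|C_G(x)|\in\mathbb Z_{(2)}$ by (F2), the terms with $\ell(x)\ge4$ vanish by Proposition~\ref{prop:spin}. If $\ell(x)=2$, then $x$ has type $(a,b)$ with $a,b$ odd and $a+b=2n$. As $n$ is even, $a\neq b$. So the type lies in $\mathrm{DO}(2n)$, $|C_G(x)|=ab$ is odd, $\varphi_\lambda(x)=\pm1$, and the term is $\equiv\Phi_\lambda(x)$. Every $\alpha\in\mathrm{DO}(2n)$ with two parts arises exactly once, so the sum in \eqref{eq:two} is $\equiv1$. Hence $C_{\lambda\lambda}$ is odd.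 This proves (3).

\subsection*{The case $m\equiv2\pmod4$}
The previous argument used that $n$ is even to exclude the type $(n,n)$, which for odd $n$ has centralizer of even order $2n^2$ and is missing in Lemma~\ref{lem:DO}. Instead we use the pairing $\mu\leftrightarrow\mu'$ from the introduction: a central element of $kG$ shows that $D^\lambda$ does not occur in $S^\mu$ for self-conjugate $\mu$.

\begin{lemma}\label{lem:central}
Let $m\ge2$ and let $z\in kG$ be the sum of all transpositions. If $z$ acts on $D^\kappa$ as the scalar $1$, then $C_{\kappa\nu}$ is even for all $\nu$.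
\end{lemma}
\begin{proof}
Since $d_{\mu'\nu}=d_{\mu\nu}$ for all $\nu$, pairing $\mu$ with $\mu'$ in \eqref{eq:DtD} gives
\[
C_{\kappa\nu}\equiv\sum_{\mu=\mu'}d_{\mu\kappa}d_{\mu\nu}\pmod2 .
\]
It suffices to show $d_{\mu\kappa}=0$ if $\mu=\mu'$. Let $\chi$ be the ordinary character of the Specht module labelled by $\mu$. The sum of all transpositions is central in $\mathbb Q\mathfrak S_m$, so it acts on the absolutely irreducible rational Specht module as the scalar $\binom m2\chi((1\,2))/\chi(1)$. As $\mu=\mu'$, $\chi=\chi\cdot\mathrm{sgn}$, so $\chi((1\,2))=0$ and the scalar is $0$. Hence the sum of all transpositions annihilates the integral Specht lattice, $z$ annihilates $S^\mu$ and all its composition factors, and $D^\kappa$ is not among them.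
\end{proof}

Let $m=2n$ with $n$ odd. By Proposition~\ref{prop:spin}, $z$ acts on $D^\lambda$ as $n=1$. The central element $z$ acts by the same scalar on all simple modules of a block, so it acts as $1$ on every $D^\kappa$ in the block of $D^\lambda$. By Lemma~\ref{lem:central}, $C_{\kappa\nu}$ is even for all these $\kappa$ and all $\nu$. This proves (2).

\subsection*{The case of odd $m$}
By Proposition~\ref{prop:spin}, $\varphi_\lambda(x)$ is odd if and only if $x$ is an $m$-cycle. By Corollary~\ref{cor:transfer}, applied with an $m$-cycle $x$, $\Phi_\lambda(x_\alpha)$ is even for all $\alpha\in\mathrm{DO}(m)$, $\alpha\neq(m)$. If $x$ is $2$-regular of type not in $\mathrm{DO}(m)$, then $|C_G(x)|$ is even, and $\Phi_\lambda(x)$ is even by (F2). In \eqref{eq:orth} with $\mu=\nu=\lambda$, taken modulo $2\mathbb Z_{(2)}$, only the class of $m$-cycles survives, by (F2) and the evenness of $\varphi_\lambda$ elsewhere. Its centralizer order is the odd number $m$, and $\varphi_\lambda=\pm1$ on it, so $\Phi_\lambda(x_{(m)})\equiv1$. Therefore $\Phi_\lambda\equiv\varphi_\lambda\pmod2$ at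 \emph{all} $2$-regular elements. Since $\Phi_\lambda=\sum_\nu C_{\lambda\nu}\varphi_\nu$ there, (F3) gives $C_{\lambda\nu}\equiv\delta_{\lambda\nu}\pmod2$. This proves (1).

By (1)--(3), $C_{\lambda\lambda}$ is odd if and only if $m\not\equiv2\pmod4$. This completes the proof of Theorem~\ref{thm:A}, and for $m=2n$ it is Theorem~\ref{thm:main}. \qed

\begin{remark}
For odd $n$ and $m=2n$, the relation \eqref{eq:orth} with $\mu=\nu=\lambda$ shows where the missing parity sits. All $C_{\lambda\nu}$ are even, so $\Phi_\lambda=\sum_\nu C_{\lambda\nu}\varphi_\nu$ has only even values. In \eqref{eq:orth} modulo $2\mathbb Z_{(2)}$ the classes with at least four cycles contribute $0$ as before, and so do the classes of type $(a,b)$ with $a\ne b$, whose centralizer order is odd. The class of type $(n,n)$ contributes $\pm\Phi_\lambda(x)/(2n^2)$, which must therefore be $\equiv1$. So $\Phi_\lambda(x)\equiv2\pmod4$ at this class. For $n=1$ this is the value $\Phi_{(2)}(1)=2$.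
\end{remark}

\begin{thebibliography}{9}
\bibitem{James} James, \emph{The Representation Theory of the Symmetric Groups}, LNM 682.
\bibitem{MW} \emph{Mini-Workshop: Modular Representations of Symmetric Groups and Related Objects}, \texttt{https://ems.press/content/serial-article-files/46337}.
\end{thebibliography}

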